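# Katětov filters and Borel filters of the same rank

## 1. Filters as subsets of Cantor space, and limits along them

Write $C=2^\omega$ for the Cantor space, and $[s]$ for the set of $x\in C$ that extend the finite binary sequence $s$. The sets $[s]$ are clopen and form a base. The space $C$ is compact and zero-dimensional: two disjoint closed sets can be separated by a clopen set. As usual $\boldsymbol\Sigma^0_1$ is the class of open sets, $\boldsymbol\Pi^0_\alpha$ consists of the complements of $\boldsymbol\Sigma^0_\alpha$ sets, $\boldsymbol\Sigma^0_\alpha$ (for $\alpha>1$) consists of countable unions of sets from $\bigcup_{\beta<\alpha}\boldsymbol\Pi^0_\beta$, and $\boldsymbol\Delta^0_\alpha=\boldsymbol\Sigma^0_\alpha\cap\boldsymbol\Pi^0_\alpha$. These classes are closed under continuous preimages. We use that the hierarchy is strict: $\boldsymbol\Sigma^0_\alpha\setminus\boldsymbol\Pi^0_\alpha\ne\emptyset$ on $2^\omega$ for $1\le\alpha<\omega_1$. A set is analytic if it is a projection of a Borel set. We work in ZFC.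

**Definition (filter, dual ideal).** All filters are proper filters on a countably infinite set $S$: nonempty families of subsets of $S$, closed under supersets and finite intersections, not containing $\emptyset$. Identifying $S$ with $\omega$ by a bijection, we regard a filter as a subset of $2^S\cong 2^\omega$, so it makes sense to call it Borel or analytic. The dual ideal of $\mathcal F$ is $\mathcal F^*=\{S\setminus A:A\in\mathcal F\}$.

*Example.* The Fréchet filter on $\omega$ consists of the cofinite sets. It is $\bigcup_n\{A: A\supseteq[n,\infty)\}$, a countable union of closed sets, so it is $\boldsymbol\Sigma^0_2$. Its dual ideal is the set of finite subsets of $\omega$.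

**Definition (limit along a filter).** For functions $f_s,f:C\to\mathbb R$ $(s\in S)$ and a filter $\mathcal F$ on $S$, we write $f=\lim_{\mathcal F}f_s$ if for every $x\in C$ and $\varepsilon>0$ the set $\{s:|f_s(x)-f(x)|<\varepsilon\}$ belongs to $\mathcal F$.

*Example.* For the Fréchet filter this is ordinary pointwise convergence of a sequence.

**Definition (Baire class).** "$f:C\to\mathbb R$ has Baire class $\xi$" means that $f$ is $\boldsymbol\Sigma^0_{1+\xi}$-measurable: preimages of open sets are $\boldsymbol\Sigma^0_{1+\xi}$. For finite $\xi$ this is the usual notion (Lebesgue–Hausdorff–Banach). For infinite $\xi$ it is the indexing that matches the separation property in the definition of rank below. Results about finite ranks need only finite classes.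

*Example.* For $P\subseteq C$ the function $1_P$ has Baire class $\xi$ exactly when $P\in\boldsymbol\Delta^0_{1+\xi}$. Let $Z\subseteq C$ be the set of eventually zero sequences. It is countable, so $Z\in\boldsymbol\Sigma^0_2\subseteq\boldsymbol\Delta^0_3$ and $1_Z$ has class $2$. It does not have class $1$: otherwise $Z$ would be $\boldsymbol\Pi^0_2$, and the disjoint sets $Z$ and $C\setminus Z$ would both be dense $\boldsymbol\Pi^0_2$ sets, against the Baire category theorem.

## 2. The rank of an analytic filter

We say that $\mathcal S\subseteq 2^S$ separates $\mathcal F$ from $\mathcal F^*$ if $\mathcal F\subseteq\mathcal S$ and $\mathcal S\cap\mathcal F^*=\emptyset$.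

**Definition (rank).** For an analytic filter $\mathcal F$, the rank $\operatorname{rk}(\mathcal F)$ is the unique countable ordinal $\xi$ determined by either of the following properties, whose equivalence we take as given.

1. The set $\{\lim_{\mathcal F}f_n: f_n:C\to\mathbb R\text{ continuous}\}$ is exactly the set of Borel functions of Baire class $\xi$.
2. $\xi$ is the least countable ordinal such that some set in $\boldsymbol\Sigma^0_{1+\xi}\cup\boldsymbol\Pi^0_{1+\xi}$ separates $\mathcal F$ from $\mathcal F^*$.

The first property says how strong the filter is as a limit operation. The second is how one computes.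

*Example (rank $0$).* If some $p$ belongs to all members of $\mathcal F$, then the clopen set $\{A:p\in A\}$ separates: it contains $\mathcal F$, and if $A\in\mathcal F^*$ then $p\in S\setminus A$. So $\operatorname{rk}(\mathcal F)=0$.

*Example (rank $1$).* The Fréchet filter is $\boldsymbol\Sigma^0_2$ and separates itself from its dual ideal, so its rank is at most $1$. It is not $0$. An open $\mathcal S$ containing the filter contains $\omega$, hence all $A\supseteq\{0,\dots,n-1\}$ for some $n$, hence a finite set. If $\mathcal S$ is closed and misses all finite sets, its complement is an open set containing $\emptyset$, hence containing $[n,\infty)$ for some $n$, so $\mathcal S$ omits a cofinite set.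

## 3. Iterated Fréchet filters, embeddings, and Conjecture B

**Definition (Katětov filters).** For $m\ge1$, $\mathcal N_m$ is the filter on $\omega^m$ with
$$A\in\mathcal N_m\iff\exists i_1^0\,\forall i_1\ge i_1^0\ \exists i_2^0\,\forall i_2\ge i_2^0\ \cdots\ \exists i_m^0\,\forall i_m\ge i_m^0\quad(i_1,\dots,i_m)\in A .$$

*Example.* $\mathcal N_1$ is the Fréchet filter. A set $A\subseteq\omega^2$ is in $\mathcal N_2$ iff for all but finitely many $i$ the column $\{j:(i,j)\in A\}$ is cofinite. For instance $\{(i,j):i\ge n\}$ and $\{(i,j):j\ge g(i)\}$ are in $\mathcal N_2$ for all $n\in\omega$, $g\in\omega^\omega$. If $\lim_jf_{i,j}=g_i$ and $\lim_ig_i=f$ pointwise, then $\lim_{\mathcal N_2}f_{i,j}=f$: given $x,\varepsilon$, for all large $i$ we have $|g_i(x)-f(x)|<\varepsilon/2$, and then $|f_{i,j}(x)-f(x)|<\varepsilon$ for all large $j$. So $\mathcal N_m$ performs $m$ successive limits.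

The following facts, and the conjecture below, come from "39th Winter School in Abstract Analysis", http://www.karlin.mff.cuni.cz/~lhota/data/Debs_presentation.pdf. The filter $\mathcal N_m$ is a $\boldsymbol\Sigma^0_{2m}$ filter of rank $m$. No $\boldsymbol\Pi^0_{2m}$ filter refines (contains) $\mathcal N_m$. Conjecture B is known to hold for $m=2$. Of these we use only that $\mathcal N_m$ is Borel of rank $m$.

That source does not define "embeds"; we adopt the following convention.

**Definition (embedding).** $\mathcal N_m$ embeds in a filter $\mathcal F$ on a countably infinite set $S$ if there is a one-to-one map $\varphi:\omega^m\to S$ with $\varphi(A)\in\mathcal F$ for every $A\in\mathcal N_m$.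

*Example.* $\mathcal N_1$ embeds in $\mathcal N_2$: a bijection $\varphi:\omega\to\omega^2$ sends cofinite sets to cofinite sets, which lie in $\mathcal N_2$. But $\mathcal N_2$ does not embed in $\mathcal N_1$: if $\varphi:\omega^2\to\omega$ is one-to-one, then $\{(i,j):i\ge1\}\in\mathcal N_2$, while its image misses the infinite set $\varphi(\{0\}\times\omega)$ and is not cofinite.

**Conjecture B.** $\mathcal N_m$ embeds in any filter of rank $m$.

We can now ask: *does $\mathcal N_m$ embed in every Borel filter of rank exactly $m$, for every finite $m\ge1$?* In words: if a filter is as strong as $m$ successive limits, must it contain a copy of the $m$-fold limit? The answer is yes for $m=1,2$ and no for every finite $m\ge3$.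

**Theorem 1.** For every finite $m\ge3$ there is a Borel filter $\mathcal G$ of rank exactly $m$ such that $\mathcal N_j$ does not embed in $\mathcal G$ for any finite $j\ge3$. In particular $\mathcal N_m$ does not embed in $\mathcal G$.

**Theorem 2.** For finite $j,m\ge1$: $\mathcal N_j$ embeds in every Borel filter of rank exactly $m$ if and only if $j\le\min(m,2)$. In particular, among finite $m\ge1$, Conjecture B restricted to Borel filters holds exactly for $m=1,2$.

**Theorem 3.** If $\xi\ge1$ is a countable ordinal which is the rank of some Borel filter, then some Borel filter of rank exactly $\xi$ admits no embedding of any $\mathcal N_j$ with $j\ge3$ finite.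

## 4. Embeddings bound the rank from below, and $\mathcal N_1$ always embeds

**Proposition 4.** Let $\mathcal F$ be an analytic filter on $\omega$.
(i) If $\mathcal N_j$ embeds in $\mathcal F$, then $\operatorname{rk}(\mathcal F)\ge j$.
(ii) If $\operatorname{rk}(\mathcal F)\ge1$, then $\mathcal N_1$ embeds in $\mathcal F$.

*Proof.* (i) Let $\varphi$ be an embedding and let $\mathcal S\in\boldsymbol\Sigma^0_{1+\xi}\cup\boldsymbol\Pi^0_{1+\xi}$ separate $\mathcal F$ from $\mathcal F^*$, where $\xi=\operatorname{rk}(\mathcal F)$. The map $A\mapsto\varphi(A)$ is continuous, since $n\in\varphi(A)$ iff $n$ is in the range of $\varphi$ and $\varphi^{-1}(n)\in A$. So $\mathcal S_0=\{A\subseteq\omega^j:\varphi(A)\in\mathcal S\}$ lies in the class of $\mathcal S$. It separates $\mathcal N_j$ from $\mathcal N_j^*$: if $A\in\mathcal N_j$, then $\varphi(A)\in\mathcal F\subseteq\mathcal S$; if $A\in\mathcal N_j^*$, then $\varphi(A)$ is disjoint from $\varphi(\omega^j\setminus A)\in\mathcal F$ because $\varphi$ is one-to-one, so $\varphi(A)\in\mathcal F^*$ and $\varphi(A)\notin\mathcal S$. Hence $j=\operatorname{rk}(\mathcal N_j)\le\xi$.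

(ii) By the first example of Section 2, rank at least $1$ forces $\bigcap\mathcal F=\emptyset$. So for each $p$ some member of $\mathcal F$ omits $p$, hence $\omega\setminus\{p\}\in\mathcal F$, and by finite intersections $\mathcal F$ contains all cofinite sets. The identity is an embedding of $\mathcal N_1$. $\blacksquare$

This settles $m=1$.

## 5. Clopen approximations, and the embedding of $\mathcal N_2$ at rank two

The first property of rank provides continuous functions. For characteristic functions we may replace them by clopen sets.

**Lemma 5.** Let $\mathcal H$ be an analytic filter of rank $\xi$ on a countably infinite set $S$, and let $P\in\boldsymbol\Delta^0_{1+\xi}$, $P\subseteq C$. There are clopen sets $\rho(s)\subseteq C$ $(s\in S)$ with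
$$\{s\in S:1_{\rho(s)}(x)=1_P(x)\}\in\mathcal H\qquad\text{for every }x\in C. \tag{1}$$

*Proof.* The function $1_P$ has Baire class $\xi$, so $1_P=\lim_{\mathcal H}f_s$ with continuous $f_s$. The closed sets $\{f_s\ge\frac23\}$ and $\{f_s\le\frac13\}$ are disjoint, so there is a clopen $\rho(s)$ with $\{f_s\ge\frac23\}\subseteq\rho(s)\subseteq\{f_s>\frac13\}$. Suppose $|f_s(x)-1_P(x)|<\frac13$. If $x\in P$, then $f_s(x)>\frac23$ and $x\in\rho(s)$. If $x\notin P$, then $f_s(x)<\frac13$ and $x\notin\rho(s)$. So the set in (1) contains $\{s:|f_s(x)-1_P(x)|<\frac13\}\in\mathcal H$. $\blacksquare$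

**Proposition 6.** If $\mathcal F$ is an analytic filter on $\omega$ with $\operatorname{rk}(\mathcal F)\ge2$, then $\mathcal N_2$ embeds in $\mathcal F$.

*Proof.* **Step 1 (the first coordinate).** We look for a map $\lambda$ that tends to infinity along $\mathcal F$. As $Z\in\boldsymbol\Delta^0_3\subseteq\boldsymbol\Delta^0_{1+\operatorname{rk}(\mathcal F)}$, Lemma 5 gives clopen $U_n$ $(n\in\omega)$ such that $\{n:1_{U_n}(x)=1_Z(x)\}\in\mathcal F$ for all $x$. Let $D=\{n:U_n\ne C\}$. Then $D\in\mathcal F$, because $D\supseteq\{n:1^\infty\notin U_n\}$ and $1^\infty\notin Z$. Enumerate $Z=\{d_0,d_1,\dots\}$ injectively and put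
$$\lambda(n)=\min\{l:d_l\notin U_n\}\qquad(n\in D),$$
which exists because $C\setminus U_n$ is open and nonempty and $Z$ is dense. For every $l$,
$$\{n\in D:\lambda(n)>l\}=D\cap\bigcap_{i\le l}\{n:d_i\in U_n\}\in\mathcal F. \tag{2}$$

**Step 2 (sets with finite fibers are small).** For the second coordinate we need:

*Claim.* If $A\subseteq D$ and $A\cap\lambda^{-1}(l)$ is finite for all $l$, then $A\in\mathcal F^*$.

The plan is to find points $x\notin Z$ lying in $U_n$ for many $n\in A$; since $\{n:x\in U_n\}\in\mathcal F^*$, those $n$ are negligible. For a finite binary sequence $s$ let $\operatorname{ind}(s)$ be the index with $d_{\operatorname{ind}(s)}=s^\frown0^\infty$. If $\lambda(n)>\operatorname{ind}(s)$, then $s^\frown0^\infty\in U_n$, so $[s^\frown0^k]\subseteq U_n$ for large $k$. One point does not suffice: passing from $s$ to $s^\frown0^k{}^\frown1$ catches the $n$ with $\operatorname{ind}(s)<\lambda(n)\le M$ for a bound $M$ fixed beforehand, but the new index depends on $k$ and may jump far beyond $M$. A second point catches what the first one skips.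

Let $s_0=t_0=\emptyset$, and write $p_i=\operatorname{ind}(s_i)$, $q_i=\operatorname{ind}(t_i)$, so $p_0=q_0$. Recursively:

* choose $k$ with $[s_i{}^\frown0^k]\subseteq U_n$ for the finitely many $n\in A$ with $p_i<\lambda(n)\le q_i$, and let $s_{i+1}=s_i{}^\frown0^k{}^\frown1$;
* then choose $k'$ with $[t_i{}^\frown0^{k'}]\subseteq U_n$ for the finitely many $n\in A$ with $q_i<\lambda(n)\le p_{i+1}$, and let $t_{i+1}=t_i{}^\frown0^{k'}{}^\frown1$.

Let $x_1=\bigcup_is_i$ and $x_2=\bigcup_it_i$. Both have infinitely many ones, so neither is in $Z$. The sequence $s_i{}^\frown0^\infty$ has exactly $i$ ones, so the $p_i$ are distinct and the sequence $p_0=q_0,\,p_1,\,q_1,\,p_2,\,q_2,\dots$ is unbounded. Let $n\in A$ with $\lambda(n)>p_0$, and take the first term that is $\ge\lambda(n)$. If it is $q_i$ with $i\ge1$, the preceding term gives $p_i<\lambda(n)\le q_i$, so $x_1\in U_n$. If it is $p_{i+1}$, then $q_i<\lambda(n)\le p_{i+1}$, so $x_2\in U_n$. Therefore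
$$A\subseteq\{n\in D:\lambda(n)\le p_0\}\cup\{n:x_1\in U_n\}\cup\{n:x_2\in U_n\}.$$
The first set is in $\mathcal F^*$ by (2), the others because $x_1,x_2\notin Z$. This proves the claim.

**Step 3 (a one-to-one map on all of $\omega^2$).** We need spare room outside a member of $\mathcal F$. Some $\lambda^{-1}(l)$ is infinite, since otherwise the claim with $A=D$ gives $D\in\mathcal F^*$. Fix such an $l$ and let $D'=D\setminus\lambda^{-1}(l)$. Then $D'\in\mathcal F$, as it contains $\{n\in D:\lambda(n)>l\}$, and $\omega\setminus D'$ is infinite. The map $\psi(n)=(\lambda(n),n)$ is one-to-one on $D'$. Let $\varphi:\omega^2\to\omega$ equal $\psi^{-1}$ on $\psi(D')$ and be any injection of $\omega^2\setminus\psi(D')$ into $\omega\setminus D'$. Then $\varphi$ is one-to-one.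

**Step 4 (verification).** Let $B\in\mathcal N_2$, with $\{j:(i,j)\notin B\}$ finite for all $i\ge i_0$. Then
$$\{n\in D':\psi(n)\notin B\}\subseteq\{n\in D:\lambda(n)<i_0\}\cup A,\quad A=\{n\in D:\lambda(n)\ge i_0,\ (\lambda(n),n)\notin B\}.$$
The first set is in $\mathcal F^*$ by (2). The set $A$ has finite intersection with every $\lambda^{-1}(l)$, so $A\in\mathcal F^*$ by the claim. Hence $\varphi(B)\supseteq\psi^{-1}(B)=D'\setminus\{n\in D':\psi(n)\notin B\}\in\mathcal F$. $\blacksquare$

So $m=1,2$ are positive. From here on we work towards the counterexamples.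

## 6. Filters of clopen sets that decide a Borel set

To force the rank of a filter up to $\xi$, we let it decide membership in a set $P$ of exactly the right complexity.

**Lemma 7.** For every countable $\xi\ge1$ there is $P\subseteq C$ with $P\in\boldsymbol\Delta^0_{1+\xi}$ and $P\notin\boldsymbol\Delta^0_{1+\eta}$ for all $\eta<\xi$.

*Proof.* If $\xi=\zeta+1$, then $1+\xi=(1+\zeta)+1$. Take $P\in\boldsymbol\Sigma^0_{1+\zeta}\setminus\boldsymbol\Pi^0_{1+\zeta}$. (For finite $\xi=m$ this is $P\in\boldsymbol\Sigma^0_m\setminus\boldsymbol\Pi^0_m$.) Then $P\in\boldsymbol\Delta^0_{1+\xi}$, and for $\eta\le\zeta$ we have $\boldsymbol\Delta^0_{1+\eta}\subseteq\boldsymbol\Pi^0_{1+\zeta}\not\ni P$.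

If $\xi$ is a limit, then $1+\xi=\xi$. Let $1\le\xi_0<\xi_1<\cdots$ be cofinal in $\xi$. The clopen set $[0^n1]$ is homeomorphic to $C$, so there is $P_n\subseteq[0^n1]$ in $\boldsymbol\Sigma^0_{\xi_n}\setminus\boldsymbol\Pi^0_{\xi_n}$. Let $P=\bigcup_nP_n\in\boldsymbol\Sigma^0_\xi$. Its complement $\{0^\infty\}\cup\bigcup_n([0^n1]\setminus P_n)$ is a countable union of sets of classes $\boldsymbol\Pi^0_1$ and $\boldsymbol\Pi^0_{\xi_n}$, so it is also $\boldsymbol\Sigma^0_\xi$. Thus $P\in\boldsymbol\Delta^0_\xi$. If $P\in\boldsymbol\Delta^0_{1+\eta}$ with $\eta<\xi$, then $1+\eta<\xi$; choose $n$ with $1+\eta\le\xi_n$. Then $P_n=P\cap[0^n1]\in\boldsymbol\Pi^0_{\xi_n}$, a contradiction. $\blacksquare$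

**Definition (finite functions).** Let $Q$ be the countable set of clopen subsets of $C$. A *finite function* $w$ is a function from a finite set $\operatorname{dom}w\subseteq C$ to $\{0,1\}$; $|w|=|\operatorname{dom}w|$. Put
$$W(w)=\{U\in Q:1_U(x)=w(x)\ \text{for all }x\in\operatorname{dom}w\}.$$

*Example.* $W(\emptyset)=Q$. For $x\ne y$, $W(\{(x,1),(y,0)\})$ is the set of clopen $U$ with $x\in U$, $y\notin U$.

Always $W(w)\neq\emptyset$: choose $n$ such that the $x|n$, $x\in\operatorname{dom}w$, are distinct, and let $U$ be the union of the $[x|n]$ with $w(x)=1$. If $w\cup w'$ is a function, then $W(w\cup w')=W(w)\cap W(w')$. So for any $\chi:C\to\{0,1\}$,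
$$\mathcal E_\chi=\{A\subseteq Q:W(w)\subseteq A\text{ for some finite }w\subseteq\chi\}$$
is a proper filter on $Q$.

**Lemma 8.** Let $\xi\ge1$, let $P$ be as in Lemma 7, let $\mathcal H$ be a Borel filter of rank $\xi$ on a countably infinite set $S$, and let $\rho:S\to Q$ be as in Lemma 5. Put $\rho_*\mathcal H=\{A\subseteq Q:\rho^{-1}(A)\in\mathcal H\}$. Then $\rho_*\mathcal H$ is a Borel filter containing $\mathcal E_{1_P}$, and every analytic filter $\mathcal G$ on $Q$ with $\mathcal E_{1_P}\subseteq\mathcal G\subseteq\rho_*\mathcal H$ has rank exactly $\xi$.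

*Proof.* Clearly $\rho_*\mathcal H$ is a proper filter. It is Borel, since $A\mapsto\rho^{-1}(A)$ is continuous from $2^Q$ to $2^S$. For each $x$ the set $W(\{(x,1_P(x))\})$ is in $\rho_*\mathcal H$ by (1), and these sets generate $\mathcal E_{1_P}$. So $\mathcal E_{1_P}\subseteq\rho_*\mathcal H$.

**Step 1 ($\operatorname{rk}(\mathcal G)\le\xi$).** We pull a separating set back. Let $\mathcal S\in\boldsymbol\Sigma^0_{1+\xi}\cup\boldsymbol\Pi^0_{1+\xi}$ separate $\mathcal H$ from $\mathcal H^*$. Then $\{A\subseteq Q:\rho^{-1}(A)\in\mathcal S\}$ is in the same class and contains $\mathcal G$. If $Q\setminus A\in\mathcal G$, then $S\setminus\rho^{-1}(A)\in\mathcal H$, so $\rho^{-1}(A)\in\mathcal H^*$ and $\rho^{-1}(A)\notin\mathcal S$. So the set is disjoint from $\mathcal G^*$.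

**Step 2 ($\operatorname{rk}(\mathcal G)\ge\xi$).** We show that a separating set computes $P$. Put $e(x)=\{U\in Q:x\in U\}$. The map $e:C\to2^Q$ is continuous, since each $1_U$ is. If $x\in P$, then $e(x)=W(\{(x,1)\})\in\mathcal G$. If $x\notin P$, then $Q\setminus e(x)=W(\{(x,0)\})\in\mathcal G$, so $e(x)\in\mathcal G^*$. Suppose $\eta<\xi$ and $\mathcal S\in\boldsymbol\Sigma^0_{1+\eta}\cup\boldsymbol\Pi^0_{1+\eta}$ separates $\mathcal G$ from $\mathcal G^*$. The set $\mathcal S'=\{A:Q\setminus A\notin\mathcal S\}$ lies in the dual class. It contains $\mathcal G$ (if $A\in\mathcal G$ then $Q\setminus A\in\mathcal G^*$ is not in $\mathcal S$) and misses $\mathcal G^*$ (if $A\in\mathcal G^*$ then $Q\setminus A\in\mathcal G\subseteq\mathcal S$). Hence $P=e^{-1}(\mathcal S)=e^{-1}(\mathcal S')\in\boldsymbol\Delta^0_{1+\eta}$, contradicting the choice of $P$. $\blacksquare$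

So we have an interval of filters of the right rank, and the task is to find a Borel one in it into which $\mathcal N_3$ does not embed. Its top end is no help in general: if $\mathcal H=\mathcal N_m$ and $\rho$ happens to be one-to-one, then $\rho$ itself embeds $\mathcal N_m$ in $\rho_*\mathcal N_m$, since $\rho^{-1}(\rho(A))\supseteq A$. The smaller the filter, the harder it is to embed something, so the sensible first try is the bottom end $\mathcal G=\mathcal E_{1_P}$.

## 7. Why the generated filter $\mathcal E_\chi$ is not enough: it need not be Borel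

For closed $K\subseteq C$ let $A_K=\{U\in Q:K\not\subseteq U\}$. For a finite function $w$,
$$W(w)\subseteq A_K\iff w(x)=0\text{ for some }x\in K\cap\operatorname{dom}w. \tag{3}$$
From right to left: $U\in W(w)$ omits that $x$. From left to right: if no such $x$ exists, the finite set $w^{-1}(0)$ is disjoint from the closed set $K\cup w^{-1}(1)$, and a clopen $U\supseteq K\cup w^{-1}(1)$ disjoint from $w^{-1}(0)$ is in $W(w)\setminus A_K$. Consequently $A_K\in\mathcal E_{1_P}$ if and only if $K\not\subseteq P$.

**Proposition 9.** $\mathcal E_{1_Z}$ is not Borel. For every countable $\xi\ge2$ there is a set $P'$ as in Lemma 7 for which $\mathcal E_{1_{P'}}$ is not Borel.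

*Proof.* We reduce the set of well-founded trees on $\omega$, which is not Borel by a classical theorem. For $s=(s_0,\dots,s_{k-1})\in\omega^{<\omega}$ let $z_s=0^{s_0}1\,0^{s_1}1\cdots0^{s_{k-1}}1\,0^\infty$, and for $\alpha\in\omega^\omega$ let $z_\alpha=0^{\alpha_0}1\,0^{\alpha_1}1\cdots$. For a tree $T\subseteq\omega^{<\omega}$ with set of infinite branches $[T]$ let
$$S_T=\{z_s:s\in T\}\cup\{z_\alpha:\alpha\in[T]\}.$$

*$S_T$ is closed.* Let $y$ be a limit of points $z_{\sigma_n}\in S_T$. If $y$ has at least $k$ ones, its initial segment up to the $k$-th one codes some $s\in\omega^k$, and $z_{\sigma_n}$ shares this segment for large $n$, so $s$ is an initial segment of $\sigma_n$ and $s\in T$. Hence $y=z_s$ with $s\in T$ if $y$ has exactly $k$ ones, and $y=z_\alpha$ with $\alpha\in[T]$ if it has infinitely many.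

*The map $T\mapsto A_{S_T}$ is Borel.* The points $z_s$ $(s\in T)$ are dense in $S_T$, because $z_\alpha=\lim_kz_{\alpha|k}$. So for clopen $U$ we have $U\in A_{S_T}$ iff $z_s\notin U$ for some $s\in T$, an open condition on $T$.

Now $z_s\in Z$ and $z_\alpha\notin Z$, so $A_{S_T}\in\mathcal E_{1_Z}$ iff $S_T\not\subseteq Z$ iff $[T]\neq\emptyset$. If $\mathcal E_{1_Z}$ were Borel, so would be the set of well-founded trees.

For the second statement let $P$ be as in Lemma 7 and put $P'=\{0^\frown x:x\in Z\}\cup\{1^\frown x:x\in P\}$. As $\xi\ge2$, $P'\in\boldsymbol\Delta^0_{1+\xi}$; and $P'\in\boldsymbol\Delta^0_{1+\eta}$ would give $P\in\boldsymbol\Delta^0_{1+\eta}$ by looking inside $[1]$. Repeat the argument with $\{0^\frown y:y\in S_T\}$ in place of $S_T$. $\blacksquare$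

The trouble is visible in (3). Membership in $\mathcal E_{1_P}$ asks for the existence of a witness $w\subseteq1_P$ with $W(w)\subseteq A$, and $A_K$ has as many minimal candidates $\{(x,0)\}$, $x\in K$, as $K$ has points. An existential quantifier over uncountably many candidates leads from Borel to analytic. If there were only finitely many candidates for each $A$, the projection would stay Borel, by the following classical theorem.

**Lusin–Novikov theorem.** A Borel subset of a product of two standard Borel spaces, all of whose sections are countable, has Borel projection.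

So we change what counts as a candidate: if infinitely many candidates share a common part and are disjoint outside it, we accept the common part as a candidate *by itself*, and stop asking whether the rest agrees with $\chi$. This makes the filter larger. We must then check that it is proper, that it has become Borel, and that $\mathcal N_3$ still does not embed.

## 8. Roots and the filter $\mathcal F_\chi$

**Definition (root).** Let $A\subseteq Q$. A finite function $w$ is an *$n$-root* of $A$ if for every finite $T\subseteq C$ there is a finite function $w'\supseteq w$ with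
$$|w'|\le n,\qquad W(w')\subseteq A,\qquad(\operatorname{dom}w'\setminus\operatorname{dom}w)\cap T=\emptyset.$$
A *root* is an $n$-root for some $n$. For $\chi:C\to\{0,1\}$ put
$$\mathcal F_\chi=\{A\subseteq Q:\text{some finite }w\subseteq\chi\text{ is a root of }A\}.$$

The extension $w'$ is not required to be part of $\chi$; only $w$ is. Note also that an $n$-root has size at most $n$.

*Example.* If $W(w)\subseteq A$, then $w$ is a $|w|$-root of $A$ (take $w'=w$). So $\mathcal E_\chi\subseteq\mathcal F_\chi$.

*Example.* Let $K\subseteq C$ be closed and infinite. Then $\emptyset$ is a $1$-root of $A_K$: given $T$, pick $x\in K\setminus T$ and $w'=\{(x,0)\}$. So $A_K\in\mathcal F_\chi$ for every $\chi$, and the question "is $K\subseteq P$?" that spoiled $\mathcal E_{1_P}$ is no longer asked. For finite $K$ it still is: $A_K\in\mathcal F_\chi$ iff $\chi(x)=0$ for some $x\in K$. Indeed, if $w\subseteq\chi$ is a root of $A_K$, use $T=K$; by (3) the extension $w'$ has $w'(x)=0$ for some $x\in K$, and as $x\in T$ this $x$ lies in $\operatorname{dom}w$, so $\chi(x)=0$. The converse holds since $\mathcal E_\chi\subseteq\mathcal F_\chi$.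

*Example.* Enlarging a root may increase $n$: for infinite $K$ and any $x$, $\{(x,1)\}$ is not a $1$-root of $A_K$, since the only extension of size $\le1$ is itself and $C\in W(\{(x,1)\})\setminus A_K$. It is a $2$-root.

**Lemma 10.** Let $A,A',A_1,A_2\subseteq Q$.

* (R1) A root of $A$ is a root of every $A'\supseteq A$.
* (R2) If $w$ is a root of $A$ and $\tilde w\supseteq w$ is a finite function, then $\tilde w$ is a root of $A$.
* (R3) If $w_i$ is a root of $A_i$ $(i=1,2)$ and $w=w_1\cup w_2$ is a function, then $w$ is a root of $A_1\cap A_2$.
* (R4) $\emptyset\subseteq Q$ has no root.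

Hence $\mathcal F_\chi$ is a proper filter on $Q$ containing $\mathcal E_\chi$.

*Proof.* (R1) is clear.

(R2) Let $w$ be an $n$-root. Given $T$, apply the definition to $T\cup\operatorname{dom}\tilde w$ to get $w'\supseteq w$. Then $\operatorname{dom}w'\cap\operatorname{dom}\tilde w\subseteq\operatorname{dom}w$, where both functions equal $w$, so $w'\cup\tilde w$ is a function. Its size is at most $n+|\tilde w|$, its points outside $\operatorname{dom}\tilde w$ are points of $\operatorname{dom}w'\setminus\operatorname{dom}w$ and avoid $T$, and $W(w'\cup\tilde w)\subseteq W(w')\subseteq A$. So $\tilde w$ is an $(n+|\tilde w|)$-root.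

(R3) By (R2), $w$ is a root of both, say an $n_i$-root of $A_i$. Given $T$, choose $w_1'\supseteq w$ for $A_1$ with new points avoiding $T$, then $w_2'\supseteq w$ for $A_2$ with new points avoiding $T\cup\operatorname{dom}w_1'$. The domains meet only in $\operatorname{dom}w$, so $w_1'\cup w_2'$ is a function, of size at most $n_1+n_2$. Its new points avoid $T$, and $W(w_1'\cup w_2')\subseteq A_1\cap A_2$.

(R4) holds because $W(w')\ne\emptyset$ always.

By (R1) $\mathcal F_\chi$ is closed upwards. By (R3) it is closed under intersections, since the union of two finite parts of $\chi$ is again a finite part of $\chi$. By (R4) it is proper. It contains $Q$ and $\mathcal E_\chi$ by the first example. $\blacksquare$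

## 9. $\mathcal F_{1_P}$ is Borel for Borel $P$

**Lemma 11.** For fixed $A\subseteq Q$ and $n$ there are only finitely many $\subseteq$-minimal $n$-roots of $A$.

*Proof.* Suppose there are infinitely many. Infinitely many of them have the same size $k\le n$. Each domain carries at most $2^k$ functions, so infinitely many domains occur.

We use the $\Delta$-system lemma: an infinite family of $k$-element sets contains an infinite subfamily any two members of which have the same intersection $R$. (Induct on $k$. Take a maximal pairwise disjoint subfamily. If it is infinite, let $R=\emptyset$. If it is finite, its union is a finite set meeting every member, so some point lies in infinitely many members; remove it from them and apply the case $k-1$.) By this and the pigeonhole principle there are minimal $n$-roots $w_1,w_2,\dots$ with distinct domains of size $k$, with $\operatorname{dom}w_i\cap\operatorname{dom}w_j=R$ for $i\ne j$, and with $w_i|R=r$ for all $i$. Then $|R|<k$.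

We show that $r$ is an $n$-root of $A$. Given finite $T$, the sets $\operatorname{dom}w_i\setminus R$ are pairwise disjoint, so we can choose $i$ with $(\operatorname{dom}w_i\setminus R)\cap T=\emptyset$. Choose $w'\supseteq w_i$ witnessing that $w_i$ is an $n$-root for $T$. Then $\operatorname{dom}w'\setminus R=(\operatorname{dom}w'\setminus\operatorname{dom}w_i)\cup(\operatorname{dom}w_i\setminus R)$ misses $T$, so the same $w'$ witnesses the condition for $r$ and $T$. Thus $r\subsetneq w_i$ is an $n$-root, contradicting the minimality of $w_i$. $\blacksquare$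

Code finite functions of size $k$ by the points of
$$\mathbb W_k=\{(x,e)\in C^k\times2^k:x_1<_{\rm lex}\cdots<_{\rm lex}x_k\},\qquad\mathbb W=\bigsqcup_k\mathbb W_k .$$
The relation $<_{\rm lex}$ is open, so $\mathbb W_k$ is open in a compact metrizable space, hence $\sigma$-compact.

**Lemma 12.** For each $n$ the relation "$w$ is an $n$-root of $A$" is a Borel subset of $2^Q\times\mathbb W$.

*Proof.* **Step 1 (removing the quantifier over $T$).** We claim that $w$ is an $n$-root of $A$ iff for every $M\ge1$:
$$\begin{gathered}\text{there are }w_1,\dots,w_M\supseteq w\text{ with }|w_i|\le n,\ W(w_i)\subseteq A,\\ \text{and the sets }\operatorname{dom}w_i\setminus\operatorname{dom}w\text{ pairwise disjoint.}\end{gathered}\tag{4}$$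
If $w$ is an $n$-root, choose the $w_i$ successively, taking for $T$ the union of the previous domains. Conversely, given $T$, take $M=|T|+1$: the pairwise disjoint sets cannot all meet $T$, so one misses $T$.

**Step 2 (complexity for fixed $M$).** Consider the set of all $(A,w,w_1,\dots,w_M)\in2^Q\times\mathbb W\times(\bigsqcup_{k\le n}\mathbb W_k)^M$ as in (4). The ambient space has countably many components, according to the sizes of $w,w_1,\dots,w_M$. On each component the condition $W(w_i)\subseteq A$ is closed: for each of the countably many $U\in Q$ the condition "$U\notin W(w_i)$ or $U\in A$" is clopen, since $U\in W(w_i)$ says that $1_U(x)=e$ for the finitely many coordinate pairs $(x,e)$ of $w_i$. The conditions $w_i\supseteq w$ and disjointness are finite Boolean combinations of equalities between coordinates. So on each component we have a finite Boolean combination of closed sets in a $\sigma$-compact metrizable space. Such a set is $F_\sigma$, hence $\sigma$-compact. Its projection to $2^Q\times\mathbb W$ is a continuous image of a $\sigma$-compact set, so it is $\sigma$-compact, hence Borel. The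 union over the components is Borel, and intersecting over $M$ gives the lemma. $\blacksquare$

**Proposition 13.** If $P\subseteq C$ is Borel, then $\mathcal F_{1_P}$ is Borel.

*Proof.* Let $R_n$ be the set of $(A,w)$ such that $w$ is a $\subseteq$-minimal $n$-root of $A$ and $w\subseteq1_P$. It is Borel: being an $n$-root is Borel by Lemma 12; minimality tests only the finitely many proper restrictions of $w$, which on each $\mathbb W_k$ depend continuously on $w$; and $w\subseteq1_P$ says $1_P(x_i)=e_i$ for all $i$. For each $A$ there are only finitely many $w$ with $(A,w)\in R_n$, by Lemma 11. By the Lusin–Novikov theorem the projection $\mathcal B_n\subseteq2^Q$ of $R_n$ is Borel. An $n$-root $w\subseteq1_P$ contains a minimal $n$-root, which is again $\subseteq1_P$. Hence $\mathcal F_{1_P}=\bigcup_n\mathcal B_n$ is Borel. $\blacksquare$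

## 10. $\mathcal N_3$ does not embed in $\mathcal F_\chi$

**Theorem 14.** Let $\chi:C\to\{0,1\}$ be arbitrary. There are no $D_0\in\mathcal F_\chi$ and $\psi:D_0\to\omega^3$ with $\psi^{-1}(B)\in\mathcal F_\chi$ for all $B\in\mathcal N_3$.

The map $\psi$ need not be one-to-one. Here is the plan. Write $\psi=(a,b,c)$. The third coordinate makes sets $A$ with finite fibers over $(a,b)$ negligible, so $Q\setminus A$ has a root for each such $A$. We build one such $A$ that meets $W(v)$ for *every* finite function $v$ extending one fixed $u_1\subseteq\chi$, which is absurd. By compactness this needs only elements $U$ of arbitrarily large $b$-value in each such $W(v)$. These come from finite functions $w''\supseteq u_1$, with fresh points outside $u_1$, forcing $b(U)\ge J$. The point is that the same $u_1$ must serve for all $J$. For the coordinate $a$ we could not expect this: each set $\{a\ge J\}$ has a root in $\chi$, but it may change with $J$. For $b$ the hypothesis gives more, namely roots for $b\ge g(a)$ with an arbitrary *function* $g$, and this freedom allows a diagonal argument that bounds their sizes.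

*Proof.* Suppose $D_0$ and $\psi=(a,b,c)$ are as described, with $a,b,c:D_0\to\omega$. Choosing suitable $B\in\mathcal N_3$ gives three facts.

$$\{U\in D_0:a(U)\ge n\}\in\mathcal F_\chi\quad\text{for every }n. \tag{5}$$
$$B_g:=\{U\in D_0:b(U)\ge g(a(U))\}\in\mathcal F_\chi\quad\text{for every }g\in\omega^\omega. \tag{6}$$
$$\text{If }A\subseteq D_0\text{ and }A\cap\{a=l,\ b=i\}\text{ is finite for all }l,i,\text{ then }Q\setminus A\in\mathcal F_\chi. \tag{7}$$

For (5) and (6) use $B=\{(l,i,k):l\ge n\}$ and $B=\{(l,i,k):i\ge g(l)\}$. For (7) let $h(l,i)$ bound $c$ on $A\cap\{a=l,b=i\}$ and use $B=\{(l,i,k):k>h(l,i)\}$; then $\psi^{-1}(B)$ is disjoint from $A$. Put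
$$B_g^n=\{U\in D_0:a(U)<n\ \text{ or }\ b(U)\ge g(a(U))\}\supseteq B_g .$$
If $g\le g'$ pointwise, then $B_{g'}^n\subseteq B_g^n$.

**Step 1 (a uniform bound on the size of roots).** We show: *there is $n_0$ such that for every $g\in\omega^\omega$ some finite $w\subseteq\chi$ with $|w|\le n_0$ is a root of $B_g^{n_0}$.* Otherwise for each $n$ there is $g_n$ such that no $w\subseteq\chi$ with $|w|\le n$ is a root of $B_{g_n}^n$. Let $g(l)=\max_{n\le l}g_n(l)$. By (6) some finite $w\subseteq\chi$ is a root of $B_g$. Let $n=|w|$. For $l\ge n$ we have $g(l)\ge g_n(l)$, so $B_g\subseteq B_g^n\subseteq B_{g_n}^n$. By (R1), $w$ is a root of $B_{g_n}^n$, and $|w|\le n$, a contradiction.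

**Step 2 (a fixed part $u$, with the rest free to move).** The bound allows us to extract a part of $\chi$ common to the roots for all $g$, so that the remaining points can avoid any finite set. Consider pairs $(u,p)$ with $u\subseteq\chi$ finite and $p\in\omega$ such that
$$\text{for every }g\text{ there is a finite }w\text{ with }u\subseteq w\subseteq\chi,\ |w\setminus u|\le p,\ w\text{ a root of }B_g^{n_0}. \tag{8}$$
By Step 1, $(\emptyset,n_0)$ is such a pair. Fix a pair $(u,p)$ satisfying (8) with $p$ minimal.

*Claim.* For every $g$ and every finite $T\subseteq C$ there is a finite $w$ with $u\subseteq w\subseteq\chi$, $w$ a root of $B_g^{n_0}$, and $(\operatorname{dom}w\setminus\operatorname{dom}u)\cap T=\emptyset$.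

If $p=0$, then (8) gives $w=u$. Let $p\ge1$. For $x\in T\setminus\operatorname{dom}u$ put $u^x=u\cup\{(x,\chi(x))\}$. By minimality of $p$ the pair $(u^x,p-1)$ fails (8), as witnessed by some $g_x$: there is no finite $w$ with $u^x\subseteq w\subseteq\chi$, $|w\setminus u^x|\le p-1$, that is a root of $B_{g_x}^{n_0}$. Let $g'$ be the pointwise maximum of $g$ and the finitely many $g_x$, and let $w$ be given by (8) for $(u,p)$ and $g'$. Suppose some $x\in T\setminus\operatorname{dom}u$ were in $\operatorname{dom}w$. Then $w(x)=\chi(x)$, so $u^x\subseteq w$ and $|w\setminus u^x|\le p-1$, and $w$ is a root of $B_{g'}^{n_0}\subseteq B_{g_x}^{n_0}$. This contradicts the choice of $g_x$. So $\operatorname{dom}w$ avoids $T\setminus\operatorname{dom}u$, and $w$ is a root of $B_g^{n_0}\supseteq B_{g'}^{n_0}$ by (R1). This proves the claim.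

**Step 3 (forcing $b$ to be large over a fixed $u_1$).** We get rid of $n_0$ and show: there is a finite $u_1\subseteq\chi$ such that
$$\begin{gathered}\text{for every }J\in\omega\text{ and finite }T\subseteq C\text{ there is a finite function }w''\supseteq u_1\text{ with}\\(\operatorname{dom}w''\setminus\operatorname{dom}u_1)\cap T=\emptyset\ \text{ and }\ W(w'')\subseteq\{U\in D_0:b(U)\ge J\}.\end{gathered}\tag{9}$$

By (5) let $u_0\subseteq\chi$ be a root of $\{U\in D_0:a(U)\ge n_0\}$, and let $u_1=u\cup u_0\subseteq\chi$. Let $J,T$ be given.

Apply the claim to the constant function $g\equiv J$ and the finite set $T\cup\operatorname{dom}u_0$. This gives a root $w\supseteq u$ of $B_g^{n_0}$ with $\operatorname{dom}w\setminus\operatorname{dom}u$ avoiding $T\cup\operatorname{dom}u_0$. Apply the definition of root to $w$ and the same finite set. This gives $w'\supseteq w\supseteq u$ with $W(w')\subseteq B_g^{n_0}$ such that the points of $\operatorname{dom}w'\setminus\operatorname{dom}u$ avoid $T\cup\operatorname{dom}u_0$. On $\operatorname{dom}u$, $w'$ equals $\chi$.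

Next, as $u_0$ is a root, choose $w_0\supseteq u_0$ with $W(w_0)\subseteq\{U\in D_0:a(U)\ge n_0\}$ whose points outside $\operatorname{dom}u_0$ avoid $T\cup\operatorname{dom}w'$. A common point of $\operatorname{dom}w'$ and $\operatorname{dom}w_0$ lies in $\operatorname{dom}u_0$ by the choice of $w_0$, and then in $\operatorname{dom}u$ by the choice of $w'$. On $\operatorname{dom}u\cap\operatorname{dom}u_0$ both functions equal $\chi$. So $w''=w'\cup w_0$ is a function. It extends $u_1$, and its points outside $\operatorname{dom}u_1$ avoid $T$. Every $U\in W(w'')=W(w')\cap W(w_0)$ lies in $D_0$, has $a(U)\ge n_0$, and is in $B_g^{n_0}$; hence $b(U)\ge g(a(U))=J$. This proves (9). Neither $w''\subseteq\chi$ nor a bound on $|w''|$ is claimed, and neither is needed.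

**Step 4 (large $b$-values, uniformly on compact sets of finite functions).** We prepare the construction of $A$. For $N\in\omega$ let $V_N$ be the set of all $t=(x_i,e_i)_{i<N}\in(C\times2)^N$ such that
$$v_t:=u_1\cup\{(x_i,e_i):i<N\}$$
is a function. The complement of $V_N$ is closed: it says that $x_i=x_{i'}$, $e_i\ne e_{i'}$ for some $i,i'$, or that some $x_i\in\operatorname{dom}u_1$ has $e_i\neq u_1(x_i)$. So $V_N$ is open in a compact metrizable space, and $V_N=\bigcup_kC_{N,k}$ with $C_{N,k}$ compact.

*For $t\in V_N$ and $J\in\omega$ there is $U\in D_0\cap W(v_t)$ with $b(U)\ge J$.* Apply (9) with $T=\operatorname{dom}v_t$. Common points of $\operatorname{dom}w''$ and $\operatorname{dom}v_t$ lie in $\operatorname{dom}u_1$, and both functions extend $u_1$, so $w''\cup v_t$ is a function. Any $U$ in the nonempty set $W(w''\cup v_t)$ works.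

For fixed $U$ the set $\{t\in V_N:U\in W(v_t)\}$ is open in $V_N$: it is empty if $U\notin W(u_1)$, and otherwise it is given by the clopen conditions $1_U(x_i)=e_i$. By compactness, for each $(N,k)$ and $J$ there is a finite set of $U\in D_0$ with $b(U)\ge J$ which meets $W(v_t)$ for every $t\in C_{N,k}$.

**Step 5 (the set $A$ and the contradiction).** Enumerate the pairs $(N,k)$ as $(N_r,k_r)_{r\in\omega}$. By Step 4 choose recursively finite sets $A_r\subseteq D_0$ such that $A_r$ meets $W(v_t)$ for every $t\in C_{N_r,k_r}$, and every value of $b$ on $A_r$ exceeds every value of $b$ on $A_0\cup\dots\cup A_{r-1}$. Let $A=\bigcup_rA_r$. Each value of $b$ occurs on at most one $A_r$, so $\{U\in A:b(U)=i\}$ is finite for every $i$. By (7), $Q\setminus A\in\mathcal F_\chi$. Let $v\subseteq\chi$ be a root of $Q\setminus A$. By (R2) we may replace $v$ by $v\cup u_1\subseteq\chi$ and assume $v\supseteq u_1$. By the definition of root there is a finite function $v'\supseteq v$ with $W(v')\cap A=\emptyset$. But $v'\supseteq u_1$, so $v'=v_t$ for $N=|v'\setminus u_1|$ and some $t\in V_N$. This $t$ lies in some $C_{N,k}$,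 so $A\cap W(v_t)\ne\emptyset$ by construction. This is a contradiction. $\blacksquare$

**Corollary 15.** If a filter $\mathcal G$ on $Q$ satisfies $\mathcal G\subseteq\mathcal F_\chi$, then $\mathcal N_j$ does not embed in $\mathcal G$ for any finite $j\ge3$.

*Proof.* Let $\varphi:\omega^j\to Q$ be an embedding. Put $D_0=\varphi(\omega^j)\in\mathcal G\subseteq\mathcal F_\chi$ and $\psi=\pi\circ\varphi^{-1}:D_0\to\omega^3$ with $\pi(i_1,\dots,i_j)=(i_1,i_2,i_3)$. For $B\in\mathcal N_3$ we have $\pi^{-1}(B)\in\mathcal N_j$, since membership in $\pi^{-1}(B)$ does not depend on $i_4,\dots,i_j$. So $\psi^{-1}(B)=\varphi(\pi^{-1}(B))\in\mathcal G\subseteq\mathcal F_\chi$. This contradicts Theorem 14. $\blacksquare$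

## 11. Borel filters of rank exactly $\xi$ without copies of $\mathcal N_3$

The filter $\mathcal F_{1_P}$ is Borel and contains $\mathcal E_{1_P}$, but nothing we know bounds its rank from above. Intersecting it with $\rho_*\mathcal H$ puts us back into the interval of Lemma 8.

**Proof of Theorem 3.** Let $\mathcal H$ be a Borel filter of rank $\xi\ge1$ on a countably infinite set $S$. Take $P$ from Lemma 7, then $\rho:S\to Q$ from Lemma 5 for $\mathcal H$ and $P$, and define
$$\mathcal G=\mathcal F_{1_P}\cap\rho_*\mathcal H=\{A\subseteq Q:A\in\mathcal F_{1_P}\ \text{and}\ \rho^{-1}(A)\in\mathcal H\}.$$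
An intersection of two proper filters is a proper filter. The first is Borel by Proposition 13, the second by Lemma 8, so $\mathcal G$ is a Borel filter. Both contain $\mathcal E_{1_P}$, by Lemmas 10 and 8. So $\mathcal E_{1_P}\subseteq\mathcal G\subseteq\rho_*\mathcal H$, and $\operatorname{rk}(\mathcal G)=\xi$ by Lemma 8. Finally $\mathcal G\subseteq\mathcal F_{1_P}$, so by Corollary 15 no $\mathcal N_j$ with $j\ge3$ finite embeds in $\mathcal G$. $\blacksquare$

**Proof of Theorem 1.** Let $3\le m<\omega$. The filter $\mathcal N_m$ is Borel of rank $m$. The proof of Theorem 3 with $\mathcal H=\mathcal N_m$ gives a Borel filter $\mathcal G$ of rank exactly $m$ in which none of $\mathcal N_3,\mathcal N_4,\dots$ embeds, in particular not $\mathcal N_m$. $\blacksquare$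

So the statement asked about in Section 3 is false, already for $m=3$. By Theorem 14, more is impossible for this $\mathcal G$: there is not even a map $\psi:D_0\to\omega^3$, one-to-one or not, with $D_0\in\mathcal G$ and $\psi^{-1}(B)\in\mathcal G$ for all $B\in\mathcal N_3$.

## 12. The exact range of $j$ and $m$

**Proof of Theorem 2.** Suppose $j\le\min(m,2)$, and let $\mathcal F$ be a Borel filter of rank exactly $m$; we may assume that it is a filter on $\omega$. If $j=1$, then $m\ge1$ and $\mathcal N_1$ embeds in $\mathcal F$ by Proposition 4(ii). If $j=2$, then $m\ge2$ and $\mathcal N_2$ embeds in $\mathcal F$ by Proposition 6.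

Suppose $j>\min(m,2)$. Then either $j>m$ or $3\le j\le m$. If $j>m$, the filter $\mathcal N_m$ is a Borel filter of rank exactly $m$, and $\mathcal N_j$ does not embed in it, since by Proposition 4(i) an embedding would give $m\ge j$. If $3\le j\le m$, the filter $\mathcal G$ of Theorem 1 is a Borel filter of rank exactly $m$ in which $\mathcal N_j$ does not embed.

Taking $j=m$, the condition $m\le\min(m,2)$ holds exactly for $m=1,2$, which is the last statement of the theorem. $\blacksquare$
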